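# Subspaces of nuclear Fréchet spaces and the bounded approximation property

## 1. A guess: nuclearity should force bounded approximation

Take a nuclear Fréchet space $F$ that has a basis and a continuous norm, and let $E$ be a closed subspace of $F$. Can the identity of $E$ be approximated pointwise by a sequence of continuous operators of finite rank? The first guess is yes. Nuclear spaces look as close to finite-dimensional spaces as infinite-dimensional ones can be. Their topology comes from Hilbert space seminorms, and in a separable Hilbert space every closed subspace has an orthonormal basis, whose partial sums approximate the identity. The guess is wrong, and these notes prove it. The question is raised in the paper "Nuclear Fréchet spaces without the bounded approximation property".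

Let us fix the words. Scalars are $\mathbb K=\mathbb R$ or $\mathbb C$.

**Definition (Fréchet space, subspace, continuous norm).** A Fréchet space is a complete metrizable locally convex space. Its topology is given by an increasing sequence $(p_k)$ of continuous seminorms such that every continuous seminorm is dominated by a multiple of some $p_k$; this is a fundamental system. A subspace is always a closed linear subspace with the induced topology. The space has a continuous norm if some continuous seminorm on it is a norm.

For example, the space $s$ of sequences with $\|x\|_k=\sum_n|x_n|n^k<\infty$ for all $k$ has the continuous norm $\|\cdot\|_1$. The space $\omega=\mathbb K^{\mathbb N}$ with the seminorms $\max_{n\le k}|x_n|$ has none: every continuous seminorm is dominated by a multiple of one of these, so it vanishes on all $x$ with $x_1=\dots=x_k=0$.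

**Definition (basis).** A sequence $(e_n)$ in $F$ is a basis if every $x\in F$ has a unique expansion $x=\sum_n\xi_ne_n$ converging in $F$. It is a textbook fact that in a Fréchet space the coefficients $\xi_n$ are then continuous functionals of $x$.

**Definition (nuclear).** For a continuous seminorm $p$ on $F$ let $F_p$ be the completion of $F/\ker p$ under the norm induced by $p$. The space $F$ is nuclear if for every continuous seminorm $p$ there is a continuous seminorm $q\ge p$ such that the canonical map $F_q\to F_p$ is nuclear, that is, of the form $\sum_lf_l(\cdot)\,y_l$ with $\sum_l\|f_l\|\,\|y_l\|<\infty$.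

We use these textbook facts. A nuclear Fréchet space has an increasing fundamental system of Hilbertian seminorms $p_k(x)=\langle x,x\rangle_k^{1/2}$, where $\langle\cdot,\cdot\rangle_k$ is a semi-inner product, and the system can be chosen with Hilbert–Schmidt linking maps $F_{p_{k+1}}\to F_{p_k}$. Subspaces of nuclear spaces are nuclear. Nuclear Fréchet spaces are separable. In $s$ one may take $|x|_k=(\sum_n|x_n|^2n^{2k})^{1/2}$; in orthonormal coordinates the linking map is the diagonal map with entries $n^{-1}$, which is Hilbert–Schmidt. The space $\omega$ is nuclear because all its linking maps have finite rank.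

**Definition (BAP).** A separable Fréchet space $E$ has the bounded approximation property (BAP) if there is a sequence $(T_N)$ of continuous linear operators of finite rank on $E$ with $T_Nx\to x$ for every $x\in E$.

The word "bounded" is justified by the Banach–Steinhaus theorem: a pointwise convergent sequence of operators on a Fréchet space is equicontinuous. So for every $k$ there are $j(k)$ and $C_k$ with
$$p_k(T_Nx)\le C_k\,p_{j(k)}(x)\qquad\text{for all }N\text{ and all }x\in E. \tag{1}$$
The index $j(k)$ does not depend on $N$. Everything turns on this.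

Now we test the guess on simple subspaces.

The whole space: if $F$ has a basis, the partial sum operators show that $F$ has BAP.

Block subspaces of $s$: let $b_1,b_2,\dots\in s$ be nonzero with pairwise disjoint supports. On $\operatorname{span}\{b_i\}$ we have $\|\sum_i\xi_ib_i\|_k=\sum_i|\xi_i|\,\|b_i\|_k$, so the partial sum operators satisfy $\|P_Nx\|_k\le\|x\|_k$. They extend to the closed span and converge pointwise to the identity there, first on the span and then on its closure by equicontinuity. The closed span has BAP.

Complemented subspaces: if $Q:F\to E$ is a continuous projection onto $E$ and $T_Nx\to x$ on $F$, then the operators $QT_N|_E$ have finite rank and $QT_Nx\to Qx=x$ for $x\in E$. This covers all subspaces of finite codimension.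

All subspaces of $\omega$. There is no continuous norm here, but the argument is instructive and will be needed later.

**Proposition 1.** Let $F$ be a Fréchet space such that $\dim F/\ker p<\infty$ for every continuous seminorm $p$. Then every closed subspace $E$ of $F$ has BAP.

**Proof.** Let $(p_k)$ be an increasing fundamental system. The space $E/(E\cap\ker p_k)$ embeds in $F/\ker p_k$, so it is finite-dimensional. Let $\pi_k:E\to E/(E\cap\ker p_k)$ be the quotient map and $\sigma_k$ a linear right inverse of it; $\sigma_k$ is continuous because it is defined on a finite-dimensional Hausdorff space. Then $T_k=\sigma_k\pi_k$ is continuous of finite rank, and $\pi_k(T_kx-x)=0$, so $p_k(T_kx-x)=0$. Hence $p_l(T_kx-x)=0$ for all $k\ge l$, and $T_kx\to x$. (The space $E$ is separable: by the convergence just shown, it is the closure of the sum of the countably many finite-dimensional ranges of the $T_k$.) $\square$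

So far the guess survives.

## 2. Finite-rank approximation, one seminorm at a time

Here is the natural attempt at a proof of the guess. Let $E$ be a nuclear Fréchet space with an increasing fundamental system $(p_k)$ of Hilbertian seminorms and Hilbert–Schmidt linking maps $u_k:E_{k+1}\to E_k$, where $E_k=E_{p_k}$.

Fix $k$ and $\varepsilon>0$. Since $u_k$ is compact between Hilbert spaces, there is an operator $v=\sum_{l\le L}\langle\cdot,f_l\rangle w_l$ with $f_l\in E_{k+1}$ of norm $1$, $w_l\in E_k$ and $\|u_k-v\|\le\varepsilon/2$. The image of $E$ is dense in $E_k$, so there are $y_l\in E$ whose classes are within $\varepsilon/(2L)$ of $w_l$ in $E_k$. Put $Tx=\sum_{l\le L}\langle x,f_l\rangle y_l$, where $x$ is read as its class in $E_{k+1}$. This is a continuous operator of finite rank on $E$, and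
$$p_k(x-Tx)\le\tfrac\varepsilon2\,p_{k+1}(x)+L\cdot\tfrac{\varepsilon}{2L}\,p_{k+1}(x)=\varepsilon\,p_{k+1}(x).$$
So for any $\varepsilon_k>0$ there are finite-rank operators $T_k$ with
$$p_k(x-T_kx)\le\varepsilon_k\,p_{k+1}(x)\qquad(x\in E). \tag{2}$$

Does $T_kx\to x$ follow? Fix $l$. For $k\ge l$ we get $p_l(x-T_kx)\le\varepsilon_kp_{k+1}(x)$, and here the argument stops. The right side involves $p_{k+1}(x)$, which grows with $k$ at a rate that depends on $x$, and no choice of $\varepsilon_k$ made in advance compensates for it. In $s$ this is explicit. Given any numbers $c_k$, choose $n_1<n_2<\cdots$ with $n_k\ge\max(2^k,c_k)$, put $x_{n_k}=n_k^{-k/2}$ and let all other coordinates be $0$. For fixed $l$ and $k\ge2l+2$ we have $x_{n_k}n_k^l\le n_k^{-1}\le2^{-k}$, so $x\in s$. But $|x|_k\ge n_k^{k/2}\ge c_k$ for all $k\ge2$.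

What (2) lacks is (1): as the operators get better, the seminorm needed to control them moves to infinity. To refute the guess we must build a subspace $E$ in which (1), with whatever $j(k)$ and $C_k$, prevents the finite-rank operators $T_N$ from converging to the identity.

## 3. Köthe spaces and the three statements

**Definition (Köthe space).** For a matrix $a=(a_{n,k})_{n,k\ge1}$ with $0<a_{n,1}\le a_{n,2}\le\cdots$ for each $n$, put
$$\lambda(a)=\Big\{x=(x_n):\ \|x\|_k=\sum_n|x_n|\,a_{n,k}<\infty\ \text{ for all }k\Big\}.$$

This is a Fréchet space; the unit vectors $(e_n)$ form a basis, and $\|\cdot\|_1$ is a continuous norm. For instance $s=\lambda(n^k)$. The condition that matters is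
$$(*)\qquad\lim_{n\to\infty}\frac{a_{n,k+1}}{a_{n,k}}=\infty\quad\text{for every }k.$$
For $s$ the quotient is $n$, so $(*)$ holds.

**Theorem A.** If $a$ satisfies $(*)$, then $\lambda(a)$ has a closed subspace without BAP.

**Corollary.** The space $s=\lambda(n^k)$ is nuclear and satisfies $(*)$, so it has a closed subspace without BAP. More generally, every infinite-dimensional nuclear Fréchet space with a basis and a continuous norm has a closed subspace without BAP.

**Theorem B.** For a nuclear Fréchet space $F$ (with or without a basis) the following are equivalent: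

1. every closed subspace of $F$ has BAP;
2. $\dim F/\ker p<\infty$ for every continuous seminorm $p$ on $F$;
3. $F$ is finite-dimensional or $F\cong\omega$.

In particular, every infinite-dimensional nuclear Fréchet space with a continuous norm has a closed subspace without BAP.

So the guess fails in every infinite-dimensional case that the question allows, and Proposition 1 describes the only nuclear Fréchet spaces for which it is true.

## 4. A diagonal that has to travel from 1 to 0

Suppose $E$ contains vectors $h_0,h_1,\dots$ and carries continuous functionals $\xi_0,\xi_1,\dots$ with $\xi_i(h_j)=\delta_{ij}$. For an operator $T$ on $E$ write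
$$t_{ij}=\xi_i(Th_j).$$
The identity has $t_{ii}=1$ for all $i$. Suppose we can arrange two things for the operators $T=T_N$:

- for each $N$, $t_{ii}\to0$ as $i\to\infty$, because $T_N$ has finite rank;
- $|t_{ii}-t_{i+1,i+1}|\le\varepsilon_i$ for all $N$ and $i$, with $\sum_i\varepsilon_i\le\frac12$.

Then $|t_{00}|\le\sum_i|t_{ii}-t_{i+1,i+1}|\le\frac12$ for every $N$. But $t_{00}=\xi_0(T_Nh_0)\to\xi_0(h_0)=1$, a contradiction.

The second requirement has to come from the estimates (1) alone, since we know nothing else about $T_N$. We look for a vector $g$ and a functional $\varphi$ for which $\varphi(Tg)$ is forced to be small and contains $t_{ii}-t_{i+1,i+1}$. Since the identity may satisfy the same estimates, $\varphi(g)$ will have to be small too. The choice is, with a number $d\ge1$,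
$$g=h_{i+1}+d\,h_i,\qquad\varphi=\xi_i-d\,\xi_{i+1},\qquad\varphi(g)=d-d=0.$$
Expanding, $\xi_i(Tg)=t_{i,i+1}+d\,t_{ii}$ and $\xi_{i+1}(Tg)=t_{i+1,i+1}+d\,t_{i+1,i}$. Hence
$$\varphi(Tg)=t_{i,i+1}+d\,t_{ii}-d\,t_{i+1,i+1}-d^2\,t_{i+1,i},$$
$$t_{ii}-t_{i+1,i+1}=d^{-1}\varphi(Tg)-d^{-1}t_{i,i+1}+d\,t_{i+1,i}. \tag{3}$$
Three terms must be made small. We see how by treating a single pair.

## 5. Tying two vectors together with a switch coordinate

Work in $\lambda(a)$, let $n_0,n_1,\nu$ be distinct indices, let $d\ge1$, $\lambda>0$, and put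
$$h_0=e_{n_0}+\lambda e_\nu,\qquad h_1=e_{n_1}-d\lambda e_\nu .$$
On $\operatorname{span}\{h_0,h_1\}$ let $\xi_i(x)=x_{n_i}$. Then $x_\nu=\lambda\big(\xi_0(x)-d\xi_1(x)\big)=\lambda\varphi(x)$, while $g=h_1+dh_0=e_{n_1}+d\,e_{n_0}$ has no $\nu$-coordinate at all. So the functional $\varphi$ is read off, with factor $\lambda$, from a coordinate that $g$ does not use. If $T$ satisfies $\|Tx\|_{p+1}\le C\|x\|_q$, then
$$|\varphi(Tg)|\le\frac{\|Tg\|_{p+1}}{\lambda a_{\nu,p+1}}\le C\,\frac{a_{n_1,q}+d\,a_{n_0,q}}{\lambda a_{\nu,p+1}},$$
and the numerator does not contain $\lambda$ or $\nu$. Making $\lambda a_{\nu,p+1}$ large makes the first term of (3) as small as we like.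

For the second term of (3), suppose $\|Tx\|_1\le C\|x\|_p$. Then
$$d^{-1}|t_{01}|\le\frac{C\|h_1\|_p}{d\,a_{n_0,1}}=C\,\frac{a_{n_1,p}+d\lambda a_{\nu,p}}{d\,a_{n_0,1}}.$$
To make this small, take $d$ large first, and then keep $d\lambda a_{\nu,p}\le1$. So $\lambda a_{\nu,p}$ must be small and $\lambda a_{\nu,p+1}$ huge at the same time: the coordinate $\nu$ is invisible for $\|\cdot\|_p$ and dominant for $\|\cdot\|_{p+1}$. This is what $(*)$ provides.

**Lemma 2 (switch at $k$).** Let $a$ satisfy $(*)$, let $J\subset\mathbb N$ be infinite, $k\ge1$ and $\delta,M>0$. Then there are arbitrarily large $n\in J$ for which some $\kappa>0$ satisfies $\kappa a_{n,l}\le\delta$ for all $l\le k$ and $\kappa a_{n,k+1}\ge M$.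

**Proof.** By $(*)$ all large $n\in J$ satisfy $a_{n,k+1}/a_{n,k}\ge M/\delta$. For such $n$ put $\kappa=\delta/a_{n,k}$. Then $\kappa a_{n,k+1}\ge M$, and $\kappa a_{n,l}\le\kappa a_{n,k}=\delta$ for $l\le k$ because $a_{n,l}$ increases with $l$. $\square$

The third term $d\,t_{10}=d\,\xi_1(Th_0)$ carries the large factor $d$, and the tie gives no help with it. We add to $h_1$ a multiple $\kappa_1e_{n_1'}$ of a new basis vector, so that $x_{n_1'}=\kappa_1\xi_1(x)$ and hence $|\xi_1(x)|\,\kappa_1a_{n_1',r+1}\le\|x\|_{r+1}$. If $\|Tx\|_{r+1}\le C\|x\|_u$, then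
$$d\,|t_{10}|\le\frac{d\,C\,\|h_0\|_u}{\kappa_1a_{n_1',r+1}},$$
which is small if $\kappa_1a_{n_1',r+1}$ is chosen large after $h_0$ is known. Switching $n_1'$ at $r$, with $r>q>p$, keeps this coordinate harmless in all the earlier estimates.

## 6. Two consecutive ties cannot use the same pair of seminorms

For the diagonal argument we need an infinite chain of ties, between $h_i$ and $h_{i+1}$ for every $i$:
$$h_i=e_{n_i}+\kappa_ie_{n_i'}+\lambda_ie_{\nu_i}-d_{i-1}\lambda_{i-1}e_{\nu_{i-1}},\qquad g_i=h_{i+1}+d_ih_i .$$
The $\nu_i$-coordinate of $g_i$ is $-d_i\lambda_i+d_i\lambda_i=0$, as before. But $g_i$ now contains the neighboring switches $\lambda_{i+1}e_{\nu_{i+1}}$ and $-d_id_{i-1}\lambda_{i-1}e_{\nu_{i-1}}$.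

Suppose we try to run every tie through the same estimate $\|Tx\|_{p+1}\le C\|x\|_q$, where $q\ge p+1$. As in Section 5 we then want
$$\|g_i\|_q\le\eta_id_i\lambda_ia_{\nu_i,p+1}\qquad\text{with small }\eta_i<1,$$
for all $i$. This is impossible for two consecutive indices. The inequality for $i$ gives $\lambda_{i+1}a_{\nu_{i+1},q}\le\eta_id_i\lambda_ia_{\nu_i,p+1}$. The inequality for $i+1$ gives $d_{i+1}d_i\lambda_ia_{\nu_i,q}\le\eta_{i+1}d_{i+1}\lambda_{i+1}a_{\nu_{i+1},p+1}$. Together, using $a_{\cdot,p+1}\le a_{\cdot,q}$ twice,
$$d_i\lambda_ia_{\nu_i,p+1}\le d_i\lambda_ia_{\nu_i,q}\le\eta_{i+1}\lambda_{i+1}a_{\nu_{i+1},p+1}\le\eta_{i+1}\lambda_{i+1}a_{\nu_{i+1},q}\le\eta_{i+1}\eta_i\,d_i\lambda_ia_{\nu_i,p+1},$$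
which is absurd, since $\eta_i\eta_{i+1}<1$ and $d_i\lambda_ia_{\nu_i,p+1}>0$.

The way out is to alternate between two pairs of seminorms. The even ties are switched at $p$ and use $\|Tx\|_{p+1}\le C\|x\|_q$. The odd ties are switched at $q$ and use $\|Tx\|_{q+1}\le C\|x\|_r$.

- For even $i$ the neighbors $\nu_{i\pm1}$ are switched at $q$, so $\|g_i\|_q$ does not feel them.
- For odd $i$ the neighbors $\nu_{i\pm1}$ are switched at $p$, and $\|g_i\|_r$ does feel them. But we choose all even switches first; their contributions are then fixed numbers, and $\lambda_ia_{\nu_i,q+1}$ can be chosen to beat them.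

There are thus four estimates of $T$ in play, with $p<q<r<u$: $\|Tx\|_1\le C\|x\|_p$, $\|Tx\|_{p+1}\le C\|x\|_q$, $\|Tx\|_{q+1}\le C\|x\|_r$ and $\|Tx\|_{r+1}\le C\|x\|_u$. We do not know in advance which $p,q,r,u,C$ an approximating sequence will have. So we build one chain for every quadruple and every size of $C$, on disjoint sets of coordinates.

## 7. Construction of the subspace

Let $F=\lambda(a)$ with $(*)$.

**Step 1 (bookkeeping).** The purpose is to provide one chain for each possible set of constants. Let $\big((p_m,q_m,r_m,u_m)\big)_{m\ge1}$ enumerate all integer quadruples with $1\le p<q<r<u$ so that each quadruple occurs for infinitely many $m$; this is possible because there are countably many. Partition $\mathbb N$ into infinite sets $I_m$, and each $I_m$ into four infinite sets. They supply, in this order, the indices $n_i$; the $\nu_i$ with $i$ even; the $\nu_i$ with $i$ odd; the $n_i'$. Because of the separate supplies, choosing infinitely many indices of one kind does not use up those of another kind. Since Lemma 2 gives arbitrarily large indices,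 all indices can be kept distinct.

Fix $m$, write $(p,q,r,u)$ for $(p_m,q_m,r_m,u_m)$, and put
$$\eta_i=\frac{2^{-i-1}}m\quad(i\ge0),\qquad\text{so that}\quad\sum_{i\ge0}\eta_i=\frac1m .$$

**Step 2 (base points and the factors $d_i$).** The purpose is to make the second term of (3) small. Choose distinct $n_i$ ($i\ge0$) arbitrarily from their set. Then choose $d_i\ge1$ so large that
$$a_{n_{i+1},p}+3\le\eta_i\,d_i\,a_{n_i,1}. \tag{4}$$
This is possible because $a_{n_i,1}>0$.

**Step 3 (even ties, switched at $p$).** For every even $i$ use Lemma 2 with $k=p$ and $\delta=1/d_i$ to choose $\nu_i$ and $\lambda_i>0$ with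
$$d_i\lambda_ia_{\nu_i,p}\le1,\qquad\lambda_ia_{\nu_i,p+1}\ge\eta_i^{-1}\big(a_{n_i,q}+a_{n_{i+1},q}+4\big). \tag{5}$$

**Step 4 (odd ties, switched at $q$).** All even ties are now fixed. For every odd $i$ use Lemma 2 with $k=q$ and $\delta=1/d_i$ to choose $\nu_i$ and $\lambda_i>0$ with
$$d_i\lambda_ia_{\nu_i,q}\le1,\qquad\lambda_ia_{\nu_i,q+1}\ge\eta_i^{-1}\big(a_{n_i,r}+a_{n_{i+1},r}+2+\lambda_{i+1}a_{\nu_{i+1},r}+d_{i-1}\lambda_{i-1}a_{\nu_{i-1},r}\big). \tag{6}$$
The indices $i\pm1$ are even, so everything on the right is already known.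

**Step 5 (the coordinates $n_i'$, switched at $r$).** The purpose is to make the third term of (3) small and to make the diagonal of a finite-rank operator tend to $0$. Put $d_{-1}=\lambda_{-1}=0$, let the term containing $e_{\nu_{-1}}$ be absent, and set
$$h_i=e_{n_i}+\kappa_ie_{n_i'}+\lambda_ie_{\nu_i}-d_{i-1}\lambda_{i-1}e_{\nu_{i-1}} . \tag{7}$$
For $i=0,1,2,\dots$ in turn, use Lemma 2 with $k=r$ and $\delta=1$ to choose $n_i'$ and $\kappa_i>0$ with
$$\kappa_ia_{n_i',r}\le1,\qquad\kappa_ia_{n_i',r+1}\ge2^i(a_{n_i,p}+3),\qquad\kappa_ia_{n_i',r+1}\ge\eta_{i-1}^{-1}d_{i-1}\|h_{i-1}\|_u\quad(i\ge1). \tag{8}$$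
The last condition makes sense: when $n_i'$ and $\kappa_i$ are chosen, $h_{i-1}$ is completely determined, since it involves only $\kappa_{i-1}$ and quantities from Steps 2 to 4. Put
$$g_i=h_{i+1}+d_ih_i .$$

Carry this out for every $m$. Denote the resulting vectors by $h_i^{(m)}$ and let
$$E=\overline{\operatorname{span}}\{h_i^{(m)}:\ m\ge1,\ i\ge0\}\subset F .$$

## 8. The sizes of $h_i$ and $g_i$, and the coordinates on $E$

Fix $m$ again and drop it from the notation.

**Step 6 (the $p$-norm of $h_i$).** This step shows that in $\|\cdot\|_p$ all the added coordinates are invisible. We have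
$$\|h_i\|_p=a_{n_i,p}+\kappa_ia_{n_i',p}+\lambda_ia_{\nu_i,p}+d_{i-1}\lambda_{i-1}a_{\nu_{i-1},p}.$$
Since $p<r$, (8) gives $\kappa_ia_{n_i',p}\le1$. By (5) for even indices, and by (6) with $p<q$ for odd ones, $d_j\lambda_ja_{\nu_j,p}\le1$ for all $j\ge0$; since $d_j\ge1$, also $\lambda_ja_{\nu_j,p}\le1$. Hence
$$\|h_i\|_p\le a_{n_i,p}+3,\qquad\text{and by (4)}\qquad\|h_{i+1}\|_p\le\eta_i\,d_i\,a_{n_i,1}. \tag{9}$$

**Step 7 (the norms of $g_i$).** This step shows that each $g_i$ is small compared with the weight of the switch $\nu_i$ that it avoids. In $g_i$ the $e_{\nu_i}$-components cancel, so for every $k$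
$$\|g_i\|_k=a_{n_{i+1},k}+\kappa_{i+1}a_{n_{i+1}',k}+\lambda_{i+1}a_{\nu_{i+1},k}+d_i\big(a_{n_i,k}+\kappa_ia_{n_i',k}+d_{i-1}\lambda_{i-1}a_{\nu_{i-1},k}\big).$$

Let $i$ be even and $k=q$. The $\kappa$-terms are at most $1$ because $q<r$. The indices $i\pm1$ are odd, so (6) gives $\lambda_{i+1}a_{\nu_{i+1},q}\le1$ and $d_{i-1}\lambda_{i-1}a_{\nu_{i-1},q}\le1$ (for $i=0$ the latter term is absent). As $d_i\ge1$,
$$\|g_i\|_q\le a_{n_{i+1},q}+2+d_i(a_{n_i,q}+2)\le d_i\big(a_{n_{i+1},q}+a_{n_i,q}+4\big)\le\eta_i\,d_i\,\lambda_ia_{\nu_i,p+1}\qquad(i\text{ even}), \tag{10}$$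
the last inequality by (5).

Let $i$ be odd and $k=r$. The $\kappa$-terms are at most $1$ by (8), and $d_i\ge1$, so
$$\|g_i\|_r\le d_i\big(a_{n_{i+1},r}+a_{n_i,r}+2+\lambda_{i+1}a_{\nu_{i+1},r}+d_{i-1}\lambda_{i-1}a_{\nu_{i-1},r}\big)\le\eta_i\,d_i\,\lambda_ia_{\nu_i,q+1}\qquad(i\text{ odd}), \tag{11}$$
the last inequality by (6).

**Step 8 (functionals on $E$).** This step turns the added coordinates into bounds for $\xi_i$ and $\xi_i-d_i\xi_{i+1}$ on all of $E$. Let $\xi_i(x)=x_{n_i}$, a continuous functional. For all $x\in E$,
$$x_{n_i'}=\kappa_i\,\xi_i(x),\qquad x_{\nu_i}=\lambda_i\big(\xi_i(x)-d_i\,\xi_{i+1}(x)\big). \tag{12}$$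
We check this for the generators. If $x=h_j$ belongs to the same $m$, then $\xi_i(h_j)=\delta_{ij}$. By (7) the $n_i'$-coordinate of $h_j$ is $\kappa_i$ for $j=i$ and $0$ otherwise. Its $\nu_i$-coordinate is $\lambda_i$ for $j=i$, is $-d_i\lambda_i$ for $j=i+1$, and is $0$ otherwise. So (12) holds. If $x=h_j^{(m')}$ with $m'\ne m$, all terms vanish because the supports are disjoint. By linearity and continuity (12) holds on $E$. Since $|x_n|a_{n,k}\le\|x\|_k$, we obtain for $x\in E$ and all $k$
$$|\xi_i(x)|\,a_{n_i,1}\le\|x\|_1, \tag{13}$$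
$$|\xi_i(x)|\,\kappa_ia_{n_i',r+1}\le\|x\|_{r+1}, \tag{14}$$
$$|\xi_i(x)-d_i\xi_{i+1}(x)|\,\lambda_ia_{\nu_i,k}\le\|x\|_k. \tag{15}$$

One can already see that the obvious operators fail. Let $P_ix=\sum_{j\le i}\xi_j(x)h_j$ cut the chain after $h_i$, with $i$ even. Then $P_ig_i=d_ih_i$, so by (10) $\|P_ig_i\|_{p+1}\ge d_i\lambda_ia_{\nu_i,p+1}\ge\eta_i^{-1}\|g_i\|_q=2^{i+1}m\,\|g_i\|_q$. Cutting is expensive at every even link. We now show that no sequence of finite-rank operators can do better.

## 9. The subspace $E$ fails BAP

Suppose $T_N:E\to E$ are continuous of finite rank with $T_Nx\to x$ for all $x\in E$.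

**Step 9 (selecting the chain).** Here we find the $m$ whose chain defeats $(T_N)$. By (1) there are $j(k),C_k$ with $\|T_Nx\|_k\le C_k\|x\|_{j(k)}$ for all $N$ and $x\in E$. Choose successively
$$p\ge j(1),\quad q\ge\max(j(p+1),p+1),\quad r\ge\max(j(q+1),q+1),\quad u\ge\max(j(r+1),r+1),$$
so that $1\le p<q<r<u$, and put $C=\max(C_1,C_{p+1},C_{q+1},C_{r+1})$. For all $N$ and all $x\in E$,
$$\|T_Nx\|_1\le C\|x\|_p,\quad\|T_Nx\|_{p+1}\le C\|x\|_q,\quad\|T_Nx\|_{q+1}\le C\|x\|_r,\quad\|T_Nx\|_{r+1}\le C\|x\|_u. \tag{16}$$
Since the quadruple $(p,q,r,u)$ occurs infinitely often in the enumeration, there is $m\ge6C$ with $(p_m,q_m,r_m,u_m)=(p,q,r,u)$. From now on $h_i,g_i,\xi_i$ belong to this $m$, which does not depend on $N$. Fix $N$, write $T=T_N$ and $t_{ij}=\xi_i(Th_j)$.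

**Step 10 (the diagonal varies slowly).** We show that for all $i\ge0$
$$|t_{ii}-t_{i+1,i+1}|\le3C\eta_i. \tag{17}$$
By (3) with $d=d_i$,
$$t_{ii}-t_{i+1,i+1}=d_i^{-1}\big(\xi_i-d_i\xi_{i+1}\big)(Tg_i)-d_i^{-1}t_{i,i+1}+d_i\,t_{i+1,i}.$$

The first term. For even $i$, by (15) with $k=p+1$, then (16), then (10),
$$\big|(\xi_i-d_i\xi_{i+1})(Tg_i)\big|\le\frac{\|Tg_i\|_{p+1}}{\lambda_ia_{\nu_i,p+1}}\le\frac{C\|g_i\|_q}{\lambda_ia_{\nu_i,p+1}}\le C\eta_id_i.$$
For odd $i$, by (15) with $k=q+1$, then (16), then (11),
$$\big|(\xi_i-d_i\xi_{i+1})(Tg_i)\big|\le\frac{\|Tg_i\|_{q+1}}{\lambda_ia_{\nu_i,q+1}}\le\frac{C\|g_i\|_r}{\lambda_ia_{\nu_i,q+1}}\le C\eta_id_i.$$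
After division by $d_i$ the first term is at most $C\eta_i$ in absolute value.

The second term. By (13), (16) and (9),
$$|t_{i,i+1}|\le\frac{\|Th_{i+1}\|_1}{a_{n_i,1}}\le\frac{C\|h_{i+1}\|_p}{a_{n_i,1}}\le C\eta_id_i,$$
so the second term is at most $C\eta_i$.

The third term. By (14) for the index $i+1$, (16), and the last condition of (8) for the index $i+1$,
$$d_i|t_{i+1,i}|\le\frac{d_i\|Th_i\|_{r+1}}{\kappa_{i+1}a_{n_{i+1}',r+1}}\le\frac{d_i\,C\|h_i\|_u}{\kappa_{i+1}a_{n_{i+1}',r+1}}\le C\eta_i.$$
Adding the three bounds gives (17).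

**Step 11 (the diagonal tends to $0$).** We show $t_{ii}\to0$ as $i\to\infty$; finite rank enters only here. If $T=0$ there is nothing to show. Otherwise let $y_1,\dots,y_L$ be a basis of the range of $T$, so $T=\sum_{l=1}^Lf_l(\cdot)\,y_l$ with $f_l\in E'$. Each $f_l$ is continuous, but a priori with respect to a seminorm that depends on $N$ and may lie beyond $u$. This is where we use that $\|\cdot\|_1$ is a norm: on the finite-dimensional space $\operatorname{span}\{y_l\}$ it is equivalent to the maximum of the absolute values of the coefficients. So there is $B$, depending on $T$, with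
$$|f_l(x)|\le B\|Tx\|_1\le BC\|x\|_p\qquad(x\in E,\ 1\le l\le L).$$
Now by (9), (14) and the second condition of (8),
$$|t_{ii}|\le\sum_{l=1}^L|f_l(h_i)|\,|\xi_i(y_l)|\le BC\,\frac{a_{n_i,p}+3}{\kappa_ia_{n_i',r+1}}\sum_{l=1}^L\|y_l\|_{r+1}\le2^{-i}BC\sum_{l=1}^L\|y_l\|_{r+1}\to0\quad(i\to\infty).$$
The bound depends on $N$ through $B$, $L$ and the $y_l$, and this does no harm.

**Step 12 (contradiction).** By Step 11 the differences telescope, $t_{00}=\sum_{i\ge0}(t_{ii}-t_{i+1,i+1})$, and by (17)
$$|\xi_0(T_Nh_0)|=|t_{00}|\le3C\sum_{i\ge0}\eta_i=\frac{3C}m\le\frac12 .$$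
This holds for every $N$, with the same $h_0$. But $\xi_0(T_Nh_0)\to\xi_0(h_0)=1$. So no such sequence $(T_N)$ exists, $E$ fails BAP, and Theorem A is proved. $\blacksquare$

## 10. From Köthe spaces to nuclear spaces with a basis and a continuous norm

We recall two textbook theorems, both in Meise–Vogt, *Introduction to Functional Analysis*. The Dynin–Mityagin theorem (28.12) says that every basis $(e_n)$ of a nuclear Fréchet space is absolute: with $\xi_n(x)$ the coefficients of $x$, for every $k$ there are $l$ and $c$ with $\sum_n|\xi_n(x)|\,\|e_n\|_k\le c\,\|x\|_l$ for all $x$. The Grothendieck–Pietsch criterion (28.16) says that $\lambda(a)$ is nuclear if and only if for every $k$ there is $l$ with $\sum_na_{n,k}/a_{n,l}<\infty$.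

**Proof of the Corollary.** For $s$ we have $\sum_nn^k/n^{k+2}<\infty$, so $s$ is nuclear; it satisfies $(*)$, and Theorem A applies.

Let $F$ be an infinite-dimensional nuclear Fréchet space with a basis $(e_n)$ and a continuous norm, and let $(\|\cdot\|_k)$ be an increasing fundamental system of seminorms. The continuous norm is dominated by a multiple of some $\|\cdot\|_{k_0}$, so $\|\cdot\|_k$ is a norm for $k\ge k_0$. Omit the finitely many earlier seminorms. Then $a_{n,k}=\|e_n\|_k>0$ for all $n,k$.

The map $x\mapsto(\xi_n(x))_n$ is an isomorphism of $F$ onto $\lambda(a)$. It is well defined and continuous by the Dynin–Mityagin theorem, and it is injective. If $\xi\in\lambda(a)$, then $\sum_n\xi_ne_n$ converges absolutely in the complete space $F$, and its sum has coefficients $\xi_n$ by uniqueness; so the map is surjective. The inverse is continuous because $\|x\|_k\le\sum_n|\xi_n(x)|\,\|e_n\|_k$.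

So $\lambda(a)$ is nuclear. By the Grothendieck–Pietsch criterion, for each $k$ there is $l$ with $\sum_na_{n,k}/a_{n,l}<\infty$. Increasing $l$ only makes the sum smaller, so we may pass to a subsequence of the seminorms, which changes neither the space nor its topology, and obtain $\sum_na_{n,k}/a_{n,k+1}<\infty$ for all $k$. The terms of a convergent series tend to $0$, which is $(*)$. Theorem A gives a closed subspace of $\lambda(a)\cong F$ without BAP. $\square$

## 11. Nuclear Fréchet spaces all of whose subspaces have BAP

We prove Theorem B. Let $F$ be a nuclear Fréchet space. The implication (2)⇒(1) is Proposition 1.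

**Step 13, (3)⇒(2).** If $F$ is finite-dimensional, (2) is trivial. On $\omega$ every continuous seminorm $p$ is dominated by a multiple of some $\max_{n\le k}|x_n|$, so $\ker p$ contains $\{x:x_1=\dots=x_k=0\}$, which has codimension $k$.

**Step 14, (2)⇒(3).** The purpose is to split $F$ into a product of finite-dimensional pieces. Let $(p_k)$ be an increasing fundamental system, $K_k=\ker p_k$ and $K_0=F$. The $K_k$ are closed, decreasing, of finite codimension, and $\bigcap_kK_k=\{0\}$. Choose finite-dimensional spaces $F_k$ with $K_{k-1}=F_k\oplus K_k$. Then $F=F_1\oplus\dots\oplus F_k\oplus K_k$ for every $k$. The projection of $F$ onto $F_1\oplus\dots\oplus F_k$ along $K_k$ is continuous, since it is the quotient map $F\to F/K_k$ followed by a linear map between finite-dimensional spaces. Hence the components $y_k(x)\in F_k$ of $x$ depend continuously on $x$, and we get a continuous linear map $\Phi:F\to\prod_kF_k$, $x\mapsto(y_k(x))_k$.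

If $\Phi(x)=0$, then $x\in K_k$ for all $k$, so $x=0$. For surjectivity let $y_k\in F_k$ be given. As $y_k\in K_{k-1}$, we have $p_l(y_k)=0$ for $k>l$, so the partial sums of $\sum_ky_k$ form a Cauchy sequence and converge to some $x$ by completeness. For each $k$ the difference $x-(y_1+\dots+y_k)$ is a limit of elements of the closed space $K_k$, so it lies in $K_k$; hence $x$ has components $y_1,y_2,\dots$. Finally $\Phi^{-1}$ is continuous: $p_k(x)=p_k(y_1(x)+\dots+y_k(x))$ depends on finitely many components, each in a finite-dimensional space. So $F\cong\prod_kF_k$. If only finitely many $F_k$ are nonzero, $F$ is finite-dimensional; otherwise $F\cong\omega$.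

**Step 15, (1)⇒(2): choosing a sequence.** Suppose (2) fails. We look for a subspace of $F$ to which the Corollary applies, that is, an infinite-dimensional subspace with a basis and a continuous norm. Take an increasing fundamental system of Hilbertian seminorms $p_j(x)=\langle x,x\rangle_j^{1/2}$. Some continuous seminorm $p$ has $\dim F/\ker p=\infty$. It is dominated by a multiple of some $p_j$; then $\ker p_j\subset\ker p$ and $\dim F/\ker p_j=\infty$. Discarding the earlier seminorms, we may assume $\dim F/\ker p_1=\infty$. Choose inductively $x_n\in F$ with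
$$p_1(x_n)=1,\qquad\langle x_n,x_l\rangle_j=0\quad\text{for }l<n,\ 1\le j\le n. \tag{18}$$
This is possible. The finitely many orthogonality conditions define a subspace $V_n$ of finite codimension. If $p_1$ vanished on $V_n$, then $V_n\subset\ker p_1$ and $F/\ker p_1$ would be finite-dimensional. So some $v\in V_n$ has $p_1(v)\ne0$, and we normalize it.

By (18) with $j=1$ the $x_n$ are orthonormal for $\langle\cdot,\cdot\rangle_1$, hence linearly independent. Let $X=\operatorname{span}\{x_n\}$ and $P_N\big(\sum_n\xi_nx_n\big)=\sum_{n\le N}\xi_nx_n$ on $X$.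

**Step 16, (1)⇒(2): the $P_N$ are equicontinuous.** Fix $j$.

If $N\ge j-1$, then every $n>N$ satisfies $n\ge j$, so by (18) $x_n$ is $\langle\cdot,\cdot\rangle_j$-orthogonal to $x_1,\dots,x_N$. Hence $x-P_Nx$ is $\langle\cdot,\cdot\rangle_j$-orthogonal to $P_Nx$, and $p_j(P_Nx)\le p_j(x)$ for $x\in X$.

If $N<j-1$, use that $p_1$ is a norm on the finite-dimensional space $\operatorname{span}\{x_1,\dots,x_N\}$. So $p_j(P_Nx)\le c\,p_1(P_Nx)\le c\,p_1(x)$, the last inequality by $p_1$-orthonormality. Only finitely many $N$ occur, so one constant $c=c(j)$ serves for all of them.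

Since $p_1\le p_j$, we get $p_j(P_Nx)\le\max(1,c(j))\,p_j(x)$ for all $N$ and $x\in X$.

**Step 17, (1)⇒(2): $\overline X$ has a basis and a continuous norm.** By Step 16 the $P_N$ extend to $\overline X$ as an equicontinuous sequence. On $X$ we have $P_Nx=x$ for large $N$, so $P_Nx\to x$ for all $x\in\overline X$. By continuity
$$P_Nx=\sum_{n\le N}\langle x,x_n\rangle_1\,x_n\qquad(x\in\overline X),$$
so $x=\sum_n\langle x,x_n\rangle_1x_n$. The coefficients are unique, because $x=\sum_n\xi_nx_n$ forces $\xi_n=\langle x,x_n\rangle_1$. So $(x_n)$ is a basis of $\overline X$. If $x\in\overline X$ and $p_1(x)=0$, then all $\langle x,x_n\rangle_1$ vanish by the Cauchy–Schwarz inequality, so $x=\lim_NP_Nx=0$. Thus $p_1$ is a continuous norm on $\overline X$.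

As a closed subspace of $F$, the space $\overline X$ is a nuclear Fréchet space, and it is infinite-dimensional. By the Corollary it has a closed subspace without BAP, which is also a closed subspace of $F$. Hence (1) fails, and the equivalence of (1), (2) and (3) is proved.

**Step 18 (the last assertion).** Let $F$ be a nuclear Fréchet space with a continuous norm $p$. If (2) held, then $F=F/\ker p$ would be finite-dimensional. So if $F$ is infinite-dimensional, (2) fails, hence (1) fails, and $F$ has a closed subspace without BAP. $\blacksquare$
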